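\title{Bar visibility numbers of digraphs: the slope is one quarter}

\begin{abstract}
The bar visibility number $b(G)$ of a digraph $G$ is the least $k$ such that $G$ can be drawn with at most $k$ horizontal bars per vertex, an arc $uv$ being present exactly when some bar of $u$ sees some bar of $v$ above it. We prove that the infimum of all $\alpha$ for which $b(G)\le\alpha n+c$ holds for all oriented graphs $G$ on $n$ vertices, with some constant $c$, is $1/4$. The lower bound comes from complete bipartite digraphs. The upper bound uses three small configurations of bars. A linear program on a regularity partition decides how much of each to use, its dual reduces to an inequality on four points, and a hypergraph covering theorem turns the fractional solution into a drawing. We also bound $b(G)$ by the maximum density of a subgraph plus a constant, and this bound is sharp to within one when every vertex is a source or a sink.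
\end{abstract}

\section{Introduction}\label{sec:intro}

A \emph{digraph} in this paper is a finite oriented graph, that is, an orientation of a finite simple graph: it has no loops, no multiple arcs, and no pair of opposite arcs. We write $uv$ or $u\to v$ for the arc from $u$ to $v$, $E(G)$ for the arc set of $G$, and we put $e(G)=|E(G)|$ and $n=|V(G)|$.

A \emph{bar} is a horizontal segment of positive length in the plane. In a finite family of pairwise disjoint bars, a \emph{line of sight} is a vertical channel of positive width that joins two bars and is disjoint from all other bars; the lower bar then \emph{sees} the upper one. A \emph{$k$-bar visibility representation} of a digraph $G$ assigns at most $k$ bars to each vertex, all bars being pairwise disjoint, so that $uv$ is an arc of $G$ if and only if some bar of $u$ sees some bar of $v$ above it. The \emph{bar visibility number} $b(G)$ is the least $k$ for which $G$ has such a representation.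

The number $b(G)$ measures how many times the busiest vertex has to be repeated before $G$ fits into such a picture. A directed path needs no repetition: it is a stack of bars. A directed cycle does, because with one bar per vertex the heights increase along arcs. In general one can draw every arc as a separate pair of bars, far from all other pairs, which gives $b(G)\le n-1$. So the largest value of $b$ on $n$ vertices grows at most linearly, and one asks for the slope. It is known that $b(G)\le(n+10)/3$ for every digraph $G$. The problem that we solve comes from \cite{dvnum}: determine the infimum of all real $\alpha$ for which there is a constant $c$ with $b(G)\le\alpha|V(G)|+c$ for every digraph $G$.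

\begin{theorem}\label{thm:main}
\begin{itemize}
\item[(a)] Let $n\ge2$, let $\{A,B\}$ be a partition of $V(G)$ into two sets whose sizes differ by at most one, and let $E(G)$ consist of all $|A||B|$ arcs from $A$ to $B$. Then $b(G)>n/4$.
\item[(b)] For every $\delta>0$ there is $n_0$ such that $b(G)\le(\frac14+\delta)n$ for every digraph $G$ with $n\ge n_0$ vertices.
\end{itemize}
Consequently the infimum above equals $1/4$.
\end{theorem}

The last sentence follows from the two parts. By (a), a bound $b(G)\le\alpha n+c$ gives $n/4<\alpha n+c$ for all $n\ge2$, so $\alpha\ge1/4$. By (b), every $\alpha=\frac14+\delta$ works with $c=n_0$, since $b(G)\le n-1<n_0$ when $n<n_0$.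

Part (a) is a case of a more precise statement. Let $\rho(G)$ be the maximum of $e(H)/|V(H)|$ over all nonempty induced subgraphs $H$ of $G$. A \emph{source} is a vertex with no incoming arc and a \emph{sink} is a vertex with no outgoing arc.

\begin{theorem}\label{thm:density}
\begin{itemize}
\item[(i)] Every digraph $G$ satisfies $b(G)\le\lceil\rho(G)\rceil+2$. In particular $b(G)\le\lceil n/4\rceil+2$ if the underlying graph of $G$ is triangle-free.
\item[(ii)] If $E(G)\ne\emptyset$ and every vertex of $G$ is a source or a sink, then $\lfloor\rho(G)\rfloor+1\le b(G)\le\lceil\rho(G)\rceil+1$.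
\end{itemize}
\end{theorem}

Whether $b(G)\le n/4+c$ holds for all digraphs with a constant $c$, that is, whether the infimum is attained, is not settled here.

To see why $1/4$ is the natural guess, ask how many bars one arc costs. A long bar of $u$ with short bars of its out-neighbors above it shows $q$ arcs with $q+1$ bars, about one bar per arc. If $G$ has no directed path with two arcs, nothing is cheaper (Section~\ref{sec:lower}), and then the $n^2/4$ arcs of a complete bipartite digraph force $n/4$ bars on some vertex. A tournament has twice as many arcs, but it is rich in paths with two arcs and in transitive triangles, and from these one builds pictures that show about two arcs per bar (Section~\ref{sec:gadgets}). At half a bar per arc, $n^2/2$ arcs again come to $n/4$ bars per vertex. The two extremes agree. The difficulty lies between them. A cheap picture puts its bars on particular vertices, such as the middle vertices of paths, while $b(G)$ is a maximum over vertices and not an average. One has to show that in every digraph the arcs can be shared among the available pictures so that no vertex pays much more than $n/4$.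

We do this in three steps. Section~\ref{sec:lp} states the sharing problem for clusters of vertices as a linear program. Section~\ref{sec:four} bounds its dual by a weighted statement in the spirit of Mantel's theorem, which rests on an inequality about four points. Section~\ref{sec:packing} realizes a fractional solution by arc-disjoint pictures in quasirandom pairs of clusters. Section~\ref{sec:proof} puts these steps together by means of the regularity lemma.

\section{Stars, fans and wheels}\label{sec:gadgets}

A \emph{partial representation} of $G$ is a finite set of disjoint bars, each assigned to a vertex, such that $uv\in E(G)$ whenever a bar of $u$ sees a bar of $v$ above it; it \emph{shows} these arcs $uv$. Partial representations placed side by side, over disjoint ranges of the abscissa, do not interact. Hence $b(G)\le t$ as soon as some partial representations together show every arc and use at most $t$ bars per vertex in total. An arc may be shown more than once. All upper bounds in this paper use the following partial representations, each of which has one bar per vertex.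

\begin{itemize}
\item \emph{Star.} Let $u$ have out-neighbors $v_1,\dots,v_q$. Take a long bar for the \emph{center} $u$ and above it short bars for the \emph{leaves} $v_1,\dots,v_q$ over disjoint ranges. This \emph{out-star} shows $uv_1,\dots,uv_q$. Turned upside down it is an \emph{in-star}, for in-neighbors of $u$.
\item \emph{Fan.} Let $a\to b_i\to c$ for $1\le i\le k$, with $a,b_1,\dots,b_k,c$ distinct. Put $a$ over $[0,k]$ at the bottom, $c$ over $[0,k]$ at the top, and $b_i$ over $[i-1,i]$ in between, at distinct heights. All $2k$ arcs are shown. Two bars $b_i,b_j$ have at most one abscissa in common, and every channel of positive width from $a$ to $c$ meets some $b_i$, so nothing else is shown. We call $a,c$ the \emph{ends} and the $b_i$ the \emph{middle vertices}.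
\item \emph{Wheel.} Let $k\ge3$ and let $a_1,\dots,a_k,b_1,\dots,b_k,c$ be distinct, with arcs $a_i\to b_i$ and $a_{i+1}\to b_i$ (indices modulo $k$), which form a cycle of length $2k$ called the \emph{rim}, and arcs $a_i\to c$, $b_i\to c$, called \emph{spokes}. The vertex $c$ is the \emph{hub}. Put $a_i$ at height $1$ over $[4i,4i+3]$, $b_i$ at height $2$ over $[4i+2,4i+5]$, and $c$ at height $3$ over $[4,4k+5]$. For $i>1$ the bar $a_i$ sees $b_{i-1}$ over $[4i,4i+1]$, $c$ over $[4i+1,4i+2]$, and $b_i$ over $[4i+2,4i+3]$. The bar $a_1$ sees $c$ over $[4,6]$ and $b_1$ over $[6,7]$. Each $b_i$ sees $c$. So all arcs of the wheel are shown except the rim arc $a_1b_k$, and nothing else is shown.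
\item \emph{Reversed wheel.} It has hub $a$, rim arcs $b_i\to c_i$ and $b_i\to c_{i+1}$, and spokes $a\to b_i$, $a\to c_i$. Reversing all arcs makes it a wheel, and reversing all arcs corresponds to turning the picture upside down. Again all arcs but one rim arc are shown.
\end{itemize}

\begin{figure}[ht]
\centering
\begin{tikzpicture}[x=0.5cm,y=1cm]
\draw[very thick] (-6,0)--(0,0) (-6,2)--(0,2) (-6,0.7)--(-4,0.7) (-4,1)--(-2,1) (-2,1.3)--(0,1.3);
\node[below] at (-3,0) {$a$}; \node[above] at (-3,2) {$c$};
\node[above] at (-5.5,0.7) {$b_1$}; \node[above] at (-3.5,1) {$b_2$}; \node[above] at (-1.5,1.3) {$b_3$};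
\draw[->,gray] (-4.6,0.08)--(-4.6,0.62); \draw[->,gray] (-4.6,0.78)--(-4.6,1.92);
\draw[->,gray] (-2.6,0.08)--(-2.6,0.92); \draw[->,gray] (-2.6,1.08)--(-2.6,1.92);
\draw[->,gray] (-0.6,0.08)--(-0.6,1.22); \draw[->,gray] (-0.6,1.38)--(-0.6,1.92);
\draw[very thick] (4,0)--(7,0) (8,0)--(11,0) (12,0)--(15,0) (6,1)--(9,1) (10,1)--(13,1) (14,1)--(17,1) (4,2)--(17,2);
\node[below] at (5.5,0) {$a_1$}; \node[below] at (9.5,0) {$a_2$}; \node[below] at (13.5,0) {$a_3$};
\node[above] at (7,1) {$b_1$}; \node[above] at (11,1) {$b_2$}; \node[above] at (15,1) {$b_3$};
\node[above] at (10.5,2) {$c$};
\foreach \x in {5,9.5,13.5} \draw[->,gray] (\x,0.08)--(\x,1.92);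
\foreach \x in {6.5,8.5,10.5,12.5,14.5} \draw[->,gray] (\x,0.08)--(\x,0.92);
\foreach \x in {8,12,16} \draw[->,gray] (\x,1.08)--(\x,1.92);
\end{tikzpicture}
\caption{A fan (left) and a wheel (right) with $k=3$. Thick segments are bars, and each gray arrow is a line of sight from the bar of the tail of an arc to the bar of its head. The fan shows 6 arcs with 5 bars. The wheel shows 11 arcs with 7 bars; the one arc of the wheel that is not shown is $a_1b_3$.}
\label{fig:gadgets}
\end{figure}

Figure~\ref{fig:gadgets} shows a fan and a wheel. A fan shows $2k$ arcs with $k+2$ bars and a wheel shows $4k-1$ arcs with $2k+1$ bars. For large $k$ the bars of ends and hubs will be negligible, and the cost falls on middle vertices and rim vertices.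

Stars are best organized by deciding, for each arc, which of its ends supplies the leaf. A \emph{charging} of a set $L\subseteq E(G)$ assigns each arc of $L$ to one of its two ends, and $\operatorname{ch}(v)$ is the number of arcs charged to $v$.

\begin{lemma}\label{lem:charge}
Given a charging of $L\subseteq E(G)$, there are partial representations that show all arcs of $L$ and use at most $\operatorname{ch}(v)+2$ bars for each vertex $v$. If every vertex is a source or a sink, $\operatorname{ch}(v)+1$ bars suffice.
\end{lemma}

\begin{proof}
For each vertex $u$ take the out-star with center $u$ of the arcs $uv\in L$ charged to $v$, and the in-star with center $u$ of the arcs $vu\in L$ charged to $v$; omit stars without leaves. Every arc of $L$ appears in a star centered at the end to which it is not charged. A vertex $v$ is a leaf $\operatorname{ch}(v)$ times and a center at most twice. A source is the center of no in-star and a sink is the center of no out-star.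
\end{proof}

The next lemma says that a set of $o(n^2)$ arcs, however it is distributed, costs only $o(n)$ bars per vertex. This is what will allow us to discard all the exceptional arcs produced by the regularity method.

\begin{lemma}\label{lem:degen}
Every set $L\subseteq E(G)$ has a charging with $\operatorname{ch}(v)\le\sqrt{2|L|}$ for all $v$.
\end{lemma}

\begin{proof}
Start from the graph $(V(G),L)$ and repeatedly delete a vertex of minimum degree, charging to it the arcs at it that are still present. If the minimum degree at some stage is $d$, the current graph is simple, so it has at least $d+1$ vertices and at least $d(d+1)/2$ arcs. Hence $d^2\le2|L|$.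
\end{proof}

\begin{proof}[Proof of the upper bounds in Theorem~\ref{thm:density}]
Let $t=\lceil\rho(G)\rceil$. Form a bipartite graph whose one side is $E(G)$ and whose other side consists of $t$ copies of each vertex, an arc being joined to the copies of its two ends. By Hall's theorem there is a matching covering $E(G)$ provided every set $F$ of arcs has at least $|F|$ neighbors. If $U$ is the set of ends of the arcs of a nonempty $F$, then $F$ has $t|U|$ neighbors, and $|F|\le e(G[U])\le\rho(G)|U|\le t|U|$. The matching is a charging of $E(G)$ with $\operatorname{ch}(v)\le t$ for all $v$, and Lemma~\ref{lem:charge} gives the upper bounds $t+2$ in (i) and $t+1$ in (ii). If the underlying graph is triangle-free, Mantel's theorem (a triangle-free graph on $s$ vertices has at most $s^2/4$ edges) gives $e(H)\le|V(H)|^2/4\le|V(H)|\,n/4$ for every $H$, so $\rho(G)\le n/4$.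
\end{proof}

When there are triangles, $\rho(G)$ can exceed $n/4$, and stars alone are too expensive. The following example is the proof of Theorem~\ref{thm:main}(b) in miniature.

\begin{example}\label{ex:cyclic}
Let $m$ be even, let $V(G)=\mathbb Z_3\times\mathbb Z_m$, and let $(t,i)\to(t+1,j)$ for all $t,i,j$. Thus $G$ is a directed triangle in which each vertex has been replaced by a cluster of $m$ vertices. Every vertex has degree $2m$, so $\rho(G)=m=n/3$, and every charging of $E(G)$ has average charge $n/3$. Instead, use each arc class half for fans whose middle vertices are at its head and half for fans whose middle vertices are at its tail. For each $(t,i)$ take the fan with ends $(t-1,i)$ and $(t+1,i-1)$ and middle vertices $(t,i+l)$, $0\le l<m/2$. Consider an arc $(t,i)\to(t+1,j)$ and let $s\in\{0,\dots,m-1\}$ be the residue of $j-i$. If $s<m/2$, the arc is shown by the fan of $(t+1,i)$, with $l=s$. If $s\ge m/2$, it is shown by the fan of $(t,j+1)$, with $l=m-1-s$. Every vertex is a middle vertex of $m/2$ fans and an end of two fans. Hence $b(G)\le m/2+2=n/6+2$.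
\end{example}

The example has three ingredients: clusters between which the arcs are evenly spread, a fractional rule (``one half each'') that says how to share each arc class among the pictures, and a way of cutting the shares into arc-disjoint pictures. In general these are supplied by the regularity lemma, a linear program, and a hypergraph covering theorem.

\section{Sources and sinks: one bar per arc}\label{sec:lower}

Sweep a vertical line across a representation from left to right. A new arc can appear only when a bar begins. If every vertex is a source or a sink, the line witnesses only one arc at a time, so different arcs need different bars.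

\begin{proposition}\label{prop:lower}
Let every vertex of $G$ be a source or a sink, let $H$ be an induced subgraph of $G$ with at least one arc, and let $N$ be the number of bars of vertices of $H$ in some representation of $G$. Then $e(H)\le N-1$.
\end{proposition}

\begin{proof}
Call a real number $x$ \emph{generic} if it is not the abscissa of an end of a bar, and call the vertical line at $x$ a \emph{generic line}. Only finitely many numbers are not generic. Two bars that are consecutive on a generic line see each other, because all nearby vertical lines meet the same bars. Conversely, a line of sight has positive width and so contains part of a generic line.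

\emph{A generic line meets bars of at most two vertices.} Read the owners of the bars on the line from the bottom up and ignore consecutive repetitions. This gives a directed walk in $G$. A walk with two arcs would have a middle vertex that is neither a source nor a sink, so the walk has at most one arc. (Ignoring repetitions makes the argument valid even if bars of one vertex were permitted to see each other.)

\emph{Assigning a bar to each arc.} Let $uv\in E(H)$. Choose a generic $x_{uv}$ whose line meets a bar of $u$ and a bar of $v$. Let $p<x_{uv}$ be the smallest number such that every generic line with abscissa in $(p,x_{uv})$ meets a bar of $u$ and a bar of $v$; the set of such numbers is nonempty, bounded below, and contains its infimum. Some bar of $u$ or of $v$ has its left end at abscissa $p$. Otherwise the bars of $u$ and $v$ that are met just to the right of $p$ would also be met just to the left of $p$, and $p$ would not be smallest. Assign such a bar $\beta$ to $uv$. The generic lines just to the right of the left end of $\beta$ meet bars of $u$ and $v$, and of no third vertex. So $\beta$ determines the pair $\{u,v\}$ and with it the arc, and the assignment is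 injective.

\emph{Some bar is not assigned.} Let $p_0$ be the smallest abscissa of a left end of a bar of a vertex of $H$. If the generic lines just to the right of $p_0$ meet bars of only one vertex of $H$, then no bar starting at $p_0$ is assigned. If they meet bars of two vertices $u,v$ of $H$, then by the choice of $p_0$ both a bar of $u$ and a bar of $v$ start at $p_0$. Both could be assigned only to the arc on $\{u,v\}$, which receives one bar. In either case $e(H)\le N-1$.
\end{proof}

\begin{proof}[Proof of the lower bound in Theorem~\ref{thm:density}(ii) and of Theorem~\ref{thm:main}(a)]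
Apply Proposition~\ref{prop:lower} to a representation with at most $b(G)$ bars per vertex: $e(H)\le b(G)|V(H)|-1$ for every induced $H$ with an arc. For $H$ with $e(H)/|V(H)|=\rho(G)>0$ this gives $b(G)>\rho(G)$, and $b(G)$ is an integer. For the digraph of Theorem~\ref{thm:main}(a) take $H=G$. It has $\lfloor n^2/4\rfloor\ge(n^2-1)/4$ arcs, so $b(G)\ge(n^2+3)/(4n)>n/4$.
\end{proof}

For $n=4$ this says that the $4$-cycle with two sources and two sinks cannot be drawn with one bar per vertex: four bars show at most three of its four arcs. The hypothesis on sources and sinks cannot be dropped, since in Example~\ref{ex:cyclic} we have $b(G)\le m/2+2<\rho(G)+1$ for $m\ge4$.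

\section{The fractional problem}\label{sec:lp}

Imagine that $V(G)$ is split into clusters $V_1,\dots,V_r$ of size $m$, and that the arcs from $V_i$ to $V_j$ are evenly spread with density $d_{ij}$. Since $G$ has no opposite arcs, $d_{ij}+d_{ji}\le1$. Suppose we take $zm^2/k$ wheels with all $a_i\in V_a$, all $b_i\in V_b$ and hub in $V_c$. They contain $2zm^2$ arcs from $V_a$ to $V_b$ and $zm^2$ arcs from each of $V_a,V_b$ to $V_c$. If they are evenly spread, they cost $zm$ bars per vertex in $V_a$ and in $V_b$, and only $zm/k$ bars per vertex in $V_c$. Measuring arcs in units of $m^2$ and bars per vertex in units of $m$, and neglecting hubs, we say that weight $z$ of this kind of picture \emph{uses} $2z$ of the class $ab$ and $z$ of each of $ac$ and $bc$, and puts \emph{load} $z$ on $a$ and on $b$. A load of $r/4$ means $rm/4\le n/4$ bars per vertex.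

Formally, let $[r]=\{1,\dots,r\}$, let $d_{ij}\ge0$ be given for distinct $i,j\in[r]$, and let $\mathcal E=\{ij:d_{ij}>0\}$. The elements of $\mathcal E$ are called \emph{classes}; both $ij$ and $ji$ may be classes. A \emph{type} is one of the symbols in the following table, where $a,b,c$ are distinct and the required classes lie in $\mathcal E$. The \emph{use} $\kappa_T(\sigma)$ of a class $\sigma$ by a type $T$ is the coefficient of $\sigma$ in the third column, and $0$ if $\sigma$ does not occur there.

\begin{center}
\begin{tabular}{llll}
\hline
type & required classes & uses & loads\\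
\hline
$\mathrm S(ij;q)$, $q\in\{i,j\}$ & $ij$ & $1\cdot ij$ & $q$\\
$\mathrm F(a,b,c)$ & $ab,\ bc$ & $1\cdot ab,\ 1\cdot bc$ & $b$\\
$\mathrm W(a,b,c)$ & $ab,\ bc,\ ac$ & $2\cdot ab,\ 1\cdot bc,\ 1\cdot ac$ & $a,\ b$\\
$\mathrm W'(a,b,c)$ & $ab,\ bc,\ ac$ & $2\cdot ab,\ 1\cdot ac$ & $a,\ b$\\
$\mathrm R(a,b,c)$ & $ab,\ bc,\ ac$ & $1\cdot ab,\ 2\cdot bc,\ 1\cdot ac$ & $b,\ c$\\
$\mathrm R'(a,b,c)$ & $ab,\ bc,\ ac$ & $2\cdot bc,\ 1\cdot ac$ & $b,\ c$\\
\hline
\end{tabular}
\end{center}

The letters stand for star (with leaves in $V_q$), fan, wheel and reversed wheel. We shall ask that every class be used \emph{exactly}, because each arc will choose one type at random and the probabilities must add up to $1$. A wheel may still be worth building when the class $bc$ is already used up, since showing an arc again is harmless. The type $\mathrm W'$ is a wheel whose spokes $b_ic$ have to exist but are not counted, and $\mathrm R'$ is the same for the spokes $ab_i$ of a reversed wheel. Given weights $z_T\ge0$, the \emph{total use} of $\sigma$ is $\sum_T\kappa_T(\sigma)z_T$, and the \emph{load} at $q$ is the sum of $z_T$ over the types $T$ that load $q$.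

\begin{proposition}\label{prop:lp}
Let $r\ge2$ be even and let $d_{ij}\ge0$ satisfy $d_{ij}+d_{ji}\le1$ for all distinct $i,j\in[r]$. Then there are weights $z_T\ge0$ such that the total use of every class $\sigma\in\mathcal E$ is exactly $d_\sigma$ and the load at every $q\in[r]$ is at most $r/4$.
\end{proposition}

The condition $d_{ij}+d_{ji}\le1$ is needed: for $r=2$ and $d_{12}=d_{21}=1$ there are only star types, the loads add up to $2$, and one of them is at least $1>r/4$. Example~\ref{ex:cyclic} is the solution with weight $\frac12$ on each of three fan types. The next example shows that stars and fans alone do not reach the target $r/4$.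

\begin{example}\label{ex:five}
Take five clusters $a,a',b,c,c'$ with density $1$ on the eight classes $\alpha b$, $b\gamma$, $\alpha\gamma$ ($\alpha\in\{a,a'\}$, $\gamma\in\{c,c'\}$) and $0$ elsewhere. The target is $5/4$. With star types only, the loads add up to $8$, so some load is at least $8/5$. Every fan type here loads $b$ and has total use $2$. With star and fan types, the total use $8$ is therefore at most the sum of the loads with the load at $b$ counted twice, so some load is at least $8/6=4/3>5/4$. Now give weight $\frac17$ to each of the eight types $\mathrm W(\alpha,b,\gamma)$ and $\mathrm R(\alpha,b,\gamma)$. They use $2\cdot\frac27+\frac27=\frac67$ of each class $\alpha b$ and $b\gamma$, and $\frac27$ of each class $\alpha\gamma$. Complete this with weight $\frac17$ on $\mathrm S(\alpha b;\alpha)$ and $\mathrm S(b\gamma;\gamma)$, and weight $\frac5{14}$ on $\mathrm S(\alpha\gamma;\alpha)$ and $\mathrm S(\alpha\gamma;\gamma)$. The load at $b$ is $\frac87$, and at each other cluster it is $\frac27+\frac17+2\cdot\frac5{14}=\frac87<\frac54$.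
\end{example}

There is no evident way to write down the weights for general densities, so we pass to the dual. Consider the linear program
\[
\text{minimize } t\ \text{ subject to }\ \sum_T\kappa_T(\sigma)z_T=d_\sigma\ \ (\sigma\in\mathcal E),\qquad t-\sum_{T\text{ loads }q}z_T\ge0\ \ (q\in[r]),\qquad z\ge0 .
\]
It is feasible, using star types only, and bounded below by $0$. By the strong duality theorem of linear programming, its optimum equals the optimum of the dual program. The dual has a variable $y_\sigma$ of free sign for each equation and a variable $w_q\ge0$ for each inequality. It maximizes $\sum_\sigma d_\sigma y_\sigma$ subject to $\sum_qw_q=1$, which comes from the variable $t$, and to one constraint $\sum_\sigma\kappa_T(\sigma)y_\sigma\le\sum_{q:\,T\text{ loads }q}w_q$ for each type $T$. One may read $y_\sigma$ as the value of an arc and $w_q$ as the price of a bar; no picture is allowed to show more value than its bars cost. Written out, for distinct vertices, the constraints are: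
\begin{align*}
&y_{ij}\le w_i\ \text{ and }\ y_{ij}\le w_j &&(ij\in\mathcal E), \tag{S}\\
&y_{ab}+y_{bc}\le w_b &&(ab,bc\in\mathcal E), \tag{F}\\
&2y_{ab}+y_{bc}+y_{ac}\le w_a+w_b &&(ab,bc,ac\in\mathcal E), \tag{W}\\
&y_{ab}+2y_{bc}+y_{ac}\le w_b+w_c &&(ab,bc,ac\in\mathcal E), \tag{R}\\
&2y_{ab}+y_{ac}\le w_a+w_b &&(ab,bc,ac\in\mathcal E), \tag{W$'$}\\
&2y_{bc}+y_{ac}\le w_b+w_c &&(ab,bc,ac\in\mathcal E). \tag{R$'$}
\end{align*}
We speak of (F) \emph{at} $b$, and of (W) or (R) \emph{for} $(a,b,c)$. Reversing all arcs preserves (S) and (F) and exchanges (W) and (R). The only role of the primed constraints is to remove negative values of $y$.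

\begin{lemma}\label{lem:positive}
If $w\ge0$ and $y$ satisfy all six constraints, then $w$ and $y^+=\max(y,0)$ satisfy (S), (F), (W) and (R).
\end{lemma}

\begin{proof}
(S) holds for $y^+$ because $w\ge0$. (F) for $y^+$ is (F) for $y$ if both terms are nonnegative, and otherwise follows from (S) for $y^+$. Consider (W) for $(a,b,c)$. If $y_{ab}<0$, add $y^+_{ac}\le w_a$ and $y^+_{bc}\le w_b$. If $y_{ab}\ge0>y_{ac}$, add $y_{ab}\le w_a$ and $y_{ab}+y^+_{bc}\le w_b$. If $y_{ab},y_{ac}\ge0>y_{bc}$, the inequality is (W$'$), and if all three values are nonnegative it is (W). Consider (R) for $(a,b,c)$. If $y_{bc}<0$, add $y^+_{ab}\le w_b$ and $y^+_{ac}\le w_c$. If $y_{bc}\ge0>y_{ac}$, add $y_{bc}\le w_c$ and $y^+_{ab}+y_{bc}\le w_b$. If $y_{bc},y_{ac}\ge0>y_{ab}$, the inequality is (R$'$), and otherwise it is (R).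
\end{proof}

\section{An inequality on four points}\label{sec:four}

In this section $O$ is an oriented graph, $y\ge0$ is a function on its arcs, $w\ge0$ is a function on its vertices, and (S), (F), (W), (R) hold with $O$ in place of $\mathcal E$. For a pair $\{u,v\}$ of vertices let $Y_{uv}$ be the $y$-value of the arc on it, or $0$ if $u,v$ are nonadjacent. For a set $M$ of pairs let $Y(M)$ be the sum of the $Y$-values, and for a set $U$ of vertices let $w(U)=\sum_{u\in U}w_u$. A \emph{perfect matching} of $U$ is a partition of $U$ into pairs, adjacent or not. Our goal is the following bound.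

\begin{lemma}\label{lem:mantel}
If $O$ has vertex set $[r]$ with $r$ even, then $\sum_{ij\in O}y_{ij}\le\frac r4\,w([r])$.
\end{lemma}

For $y\equiv1$ and $w\equiv1$, condition (F) forbids paths with two arcs, so $O$ is triangle-free and the bound $r^2/4$ is the one in Mantel's theorem. Equality holds when $O$ consists of all arcs from one half of $[r]$ to the other, which matches Theorem~\ref{thm:main}(a). To prove the lemma we fix a perfect matching of $[r]$ and bound, for any two of its members, the four \emph{cross pairs} between them by half the $w$-weight of the four vertices. This fails for an arbitrary matching: in the $4$-cycle with two sources and two sinks and $y\equiv w\equiv1$, the cross pairs between the two nonadjacent pairs have weight $4>2$. It holds for a matching of maximum weight.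

First we put (W), (R) and part of (F) into one form. In a transitive triangle $a\to b\to c$, $a\to c$, the arc $ac$ is called \emph{long}. A triangle of $O$ is transitive or cyclic, so it has at most one long arc. For distinct vertices $u,v,x$ let $[uv\,|\,x]$ denote the inequality
\[
w_u+w_v\ge2Y_{uv}+Y_{ux}+Y_{vx}.
\]

\begin{lemma}\label{lem:three}
The inequality $[uv\,|\,x]$ holds if $u,v$ are nonadjacent. It also holds if $u,v,x$ span a triangle of $O$ and the arc on $\{u,v\}$ is not long in it.
\end{lemma}

\begin{proof}
By (S) and $w\ge0$ we always have $w_u\ge Y_{ux}$ and $w_v\ge Y_{vx}$, which proves the first claim. For the second let $u\to v$. If $u\to x$ and $v\to x$, use (W) for $(u,v,x)$. If $x\to u$ and $x\to v$, use (R) for $(x,u,v)$. If $v\to x\to u$, add (F) at $u$ and (F) at $v$. The remaining case $u\to x\to v$ is the one in which $uv$ is long.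
\end{proof}

\begin{lemma}\label{lem:four}
Let $U$ be a set of four vertices and let $K$ be the set of its six pairs. Then $w(U)\ge Y(K)+Y(M)$ for some perfect matching $M$ of $U$. Consequently, if $M_1,M_2,M_3$ are the three perfect matchings of $U$ and $Y(M_1)$ is the largest of the three weights, then $Y(M_2)+Y(M_3)\le\frac12w(U)$.
\end{lemma}

\begin{proof}
For the consequence, note that $Y(K)=Y(M_1)+Y(M_2)+Y(M_3)$. If $M=M_1$, then $w(U)\ge2Y(M_1)+Y(M_2)+Y(M_3)$. If $M=M_2$, then $w(U)\ge Y(M_1)+2Y(M_2)+Y(M_3)$, and the case $M=M_3$ is the same with the indices exchanged. In each case $w(U)\ge2Y(M_2)+2Y(M_3)$.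

Call a perfect matching $M=\{uv,xz\}$ \emph{good} if $[uv\,|\,x]$, $[uv\,|\,z]$, $[xz\,|\,u]$ and $[xz\,|\,v]$ all hold. Half the sum of these four inequalities reads
\[
w(U)\ge2Y_{uv}+2Y_{xz}+Y_{ux}+Y_{uz}+Y_{vx}+Y_{vz}=Y(K)+Y(M),
\]
so a good matching proves the lemma. Let $\mathcal N$ be the set of nonadjacent pairs in $U$. If $\mathcal N$ contains two disjoint pairs, they form a good matching by Lemma~\ref{lem:three}. Otherwise any two members of $\mathcal N$ intersect. If $zu,zv\in\mathcal N$, a further member contains $z$ or equals $uv$, and $uv$ is disjoint from the third pair at $z$. So we are in one of the following four cases.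

\emph{Case 1: $\mathcal N=\{ab,bc,ca\}$.} With $s$ the fourth vertex, (S) gives $w_s\ge Y_{sa}$, $w_a\ge Y_{sa}$, $w_b\ge Y_{sb}$, $w_c\ge Y_{sc}$. The sum is $Y(K)+Y(\{sa,bc\})$.

\emph{Case 2: $\mathcal N$ consists of $zu$, $zv$ and possibly $zx$.} Then $u,v,x$ span a triangle, and one of the pairs $ux,vx$, say $ux$, is not long in it. Adding $[ux\,|\,v]$, $w_v\ge0$ and $w_z\ge Y_{xz}$ gives $w(U)\ge2Y_{ux}+Y_{uv}+Y_{vx}+Y_{xz}=Y(K)+Y(\{ux,vz\})$.

\emph{Case 3: $\mathcal N=\{xz\}$.} There are two triangles, $uvx$ and $uvz$. If $uv$ is long in neither, $\{uv,xz\}$ is good. Otherwise let $uv$ be long in $uvx$, so that neither $ux$ nor $vx$ is long in it. One of $uz,vz$ is not long in $uvz$; exchanging the names $u$ and $v$ if necessary, let it be $vz$. Adding $[ux\,|\,v]$ and $[vz\,|\,u]$ gives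
\[
w(U)\ge2Y_{ux}+2Y_{vz}+Y_{vx}+Y_{uz}+2Y_{uv}\ge Y(K)+Y(\{ux,vz\}).
\]

\emph{Case 4: $\mathcal N=\emptyset$.} Now $U$ spans a tournament, and a perfect matching is good if neither of its arcs is long in any triangle. Suppose first that no vertex has out-degree $0$ or $3$. The out-degrees add up to $6$, so they are $2,2,1,1$. A transitive triangle consists of a vertex and two of its out-neighbors, so there are two transitive triangles and at most two long arcs. One of the three disjoint perfect matchings contains neither of them.

Otherwise, after reversing all arcs if necessary, some vertex $s$ has out-degree $3$. If the other three vertices span a transitive triangle, the tournament is transitive, with vertices $1,2,3,4$ and $i\to j$ for $i<j$. A long arc $ij$ has $j-i\ge2$, so $\{12,34\}$ is good. There remains the case that the other three vertices span a cycle. Here every perfect matching contains an arc from $s$ and each such arc is long, so we argue directly. Name the cycle $a\to b\to c\to a$ so that $Y_{sb}\ge Y_{sc}$, for instance by taking $Y_{sb}$ largest among the values at $s$. Then (W) for $(s,a,b)$, (F) at $b$ for $s\to b\to c$, and (F) at $c$ for $b\to c\to a$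 give
\[
w(U)\ge(2Y_{sa}+Y_{ab}+Y_{sb})+(Y_{sb}+Y_{bc})+(Y_{bc}+Y_{ca})\ge Y(K)+Y(\{sa,bc\}).\qedhere
\]
\end{proof}

\begin{proof}[Proof of Lemma~\ref{lem:mantel}]
Since $r$ is even, $[r]$ has perfect matchings; let $M$ be one of maximum $Y$-weight. By (S), $Y_{uv}\le\frac12(w_u+w_v)$ for each member $uv$ of $M$, so $Y(M)\le\frac12w([r])$. Let $uv$ and $xz$ be two members of $M$. Replacing them in $M$ by another perfect matching of $U=\{u,v,x,z\}$ does not increase the weight, so $\{uv,xz\}$ has the largest weight among the three perfect matchings of $U$. The other two consist of the four cross pairs, which by Lemma~\ref{lem:four} have total weight at most $\frac12w(U)$. Every pair outside $M$ is a cross pair for exactly one choice of two members of $M$, and every member of $M$ occurs in $\frac r2-1$ choices. Hence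
\[
\sum_{ij\in O}y_{ij}\le\frac12w([r])+\frac12\Big(\frac r2-1\Big)w([r])=\frac r4\,w([r]).\qedhere
\]
\end{proof}

\begin{proof}[Proof of Proposition~\ref{prop:lp}]
By strong duality it suffices to show $\sum_\sigma d_\sigma y_\sigma\le r/4$ for every dual feasible $(y,w)$. Since $d\ge0$, we have $\sum d_\sigma y_\sigma\le\sum d_\sigma y^+_\sigma$, and by Lemma~\ref{lem:positive} the pair $(y^+,w)$ satisfies (S), (F), (W), (R). The set $\mathcal E$ may contain opposite pairs, so we choose a random oriented graph $O\subseteq\mathcal E$: independently for each pair $\{i,j\}$, take $ij$ with probability $d_{ij}$, take $ji$ with probability $d_{ji}$, and take neither with the remaining probability. This is where $d_{ij}+d_{ji}\le1$ is used. The four constraints hold on $O$, so $\sum_{\sigma\in O}y^+_\sigma\le\frac r4w([r])=\frac r4$ for every outcome by Lemma~\ref{lem:mantel}. The expectation of the left side is $\sum_\sigma d_\sigma y^+_\sigma$.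
\end{proof}

\section{Packing fans and wheels}\label{sec:packing}

A star type needs no further work, since any set of arcs can be charged to prescribed ends. For the other types we must cut the share of arcs given to a type into arc-disjoint fans or wheels, losing only a small fraction. We form a hypergraph whose vertices are the arcs of the share and whose edges are the arc sets of copies, show that it is almost regular with small codegrees, and apply a covering theorem.

\subsection{Tools}

We write $s\pm t$ for a number that differs from $s$ by at most $t$. A bipartite graph between disjoint sets $X,X'$ of size $m$ is \emph{$(d,\varepsilon)$-uniform} if it has exactly $dm^2$ edges and $|e(S,S')-d|S||S'||\le\varepsilon m^2$ for all $S\subseteq X$ and $S'\subseteq X'$, where $e(S,S')$ is the number of edges between $S$ and $S'$.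

\begin{lemma}[Counting]\label{lem:count}
Let $\Gamma$ be a simple graph with edges $g_1,\dots,g_s$. Assign to each vertex $\nu$ of $\Gamma$ a set $U_\nu$ of size $m$, where different vertices may receive the same set, and to each edge $g_i=\nu\nu'$ a $(d_i,\varepsilon)$-uniform bipartite graph $B_i$ between $U_\nu$ and $U_{\nu'}$. Then the number of maps $\varphi$ with $\varphi(\nu)\in U_\nu$ for all $\nu$ that send each $g_i$ to an edge of $B_i$ is $\big(\prod_id_i\pm s\varepsilon\big)m^{|V(\Gamma)|}$.
\end{lemma}

\begin{proof}
Let $I_i(\varphi)$ be the indicator that $\varphi$ sends $g_i$ into $B_i$, and let $N_j=\sum_\varphi\prod_{i\le j}d_i\prod_{i>j}I_i(\varphi)$, summed over all maps with $\varphi(\nu)\in U_\nu$. Then $N_0$ is the number to be estimated, $N_s=m^{|V(\Gamma)|}\prod_id_i$, and $N_{j-1}-N_j=\sum_\varphi(I_j-d_j)\prod_{i<j}d_i\prod_{i>j}I_i$. Let $g_j=\nu\nu'$ and fix the images of all other vertices. Since $\Gamma$ is simple, only $I_j$ depends on both $u=\varphi(\nu)$ and $v=\varphi(\nu')$, so the remaining sum has the form $\sum_{u,v}\phi(u)\psi(v)(1_{uv\in B_j}-d_j)$ with $0\le\phi,\psi\le1$. This expression is affine in each single value $\phi(u)$ and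 $\psi(v)$, so its maximum and minimum over such $\phi,\psi$ are attained at indicator functions of sets $S,S'$, where it equals $e(S,S')-d_j|S||S'|$. Hence $|N_{j-1}-N_j|\le\varepsilon m^{|V(\Gamma)|}$.
\end{proof}

We use four standard tail bounds. \emph{Hoeffding's inequality:} a sum $X$ of at most $s$ independent variables with values in $[0,1]$ satisfies $\Pr(|X-\mathbb EX|\ge t)\le2\exp(-2t^2/s)$. \emph{McDiarmid's inequality:} if $X$ is a function of independent variables and changing the $i$th variable changes $X$ by at most $c_i$, then $\Pr(|X-\mathbb EX|\ge t)\le2\exp(-2t^2/\sum_ic_i^2)$. For a binomial variable $X$ with mean $\mu$, \emph{Chernoff's bound} $\Pr(|X-\mu|\ge\theta\mu)\le2\exp(-\theta^2\mu/3)$ holds for $0<\theta\le1$, and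
\begin{equation}\label{eq:tail}
\Pr(X\ge s)\le(\mathrm e\mu/s)^s\qquad\text{for integers } s\ge1 .
\end{equation}

In a hypergraph, the \emph{degree} of a vertex is the number of edges containing it, the \emph{codegree} of two vertices is the number of edges containing both, and a \emph{cover} is a set of edges whose union is the vertex set. The hypergraph is \emph{$R$-uniform} if all edges have size $R$. The covering theorem of Frankl--R\"odl and Pippenger reads as follows.

\begin{theorem}[{\cite[Theorem~4.7.1]{AlonSpencer}}]\label{thm:cover}
For every integer $R\ge2$ and reals $K\ge1$, $\xi>0$ there are $\gamma>0$ and $D_0$ such that the following holds for $N\ge D\ge D_0$. Every $R$-uniform hypergraph on $N$ vertices in which all degrees are positive, all but at most $\gamma N$ vertices have degree $(1\pm\gamma)D$, all degrees are less than $KD$, and all codegrees of two distinct vertices are less than $\gamma D$, has a cover with at most $(1+\xi)N/R$ edges.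
\end{theorem}

If a value of $\gamma$ works, so does every smaller positive value, because the hypotheses only become stronger.

\subsection{The packing lemma}

Fix $k\ge3$. For a type $T$ on $(a,b,c)$ that is not a star type, the \emph{pattern} $F_T$ is the fan (for $\mathrm F$), the wheel (for $\mathrm W,\mathrm W'$) or the reversed wheel (for $\mathrm R,\mathrm R'$) of Section~\ref{sec:gadgets} with parameter $k$. Each vertex of $F_T$ is labeled by the letter $a$, $b$ or $c$ in its name, so each arc belongs to one of the classes required by $T$. A class $\sigma$ and its arcs are \emph{assigned} if $\kappa_T(\sigma)>0$ and \emph{free} otherwise; the free arcs are the spokes $b_ic$ for $\mathrm W'$ and the spokes $ab_i$ for $\mathrm R'$. Let $f_\sigma$ be the number of arcs of $F_T$ of class $\sigma$. Comparing the patterns with the table of types gives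
\begin{equation}\label{eq:prop}
f_\sigma=k\,\kappa_T(\sigma)\qquad\text{for every assigned class }\sigma .
\end{equation}
This exact proportionality is the reason for closing the rim into a cycle although one rim arc cannot be drawn. The pattern has $h\ge5$ vertices, at most $f:=4k$ arcs, and $R\in\{2k,3k,4k\}$ assigned arcs, and every vertex lies on an assigned arc.

Let $V_a,V_b,V_c$ be disjoint sets of $m$ vertices of a digraph $G$, and for a class $\sigma=ij$ let $G_\sigma$ be the bipartite graph of the arcs of $G$ from $V_i$ to $V_j$. An \emph{embedding} of $F_T$ is an injective map that sends vertices labeled $i$ into $V_i$ and every arc of $F_T$, assigned or free, to an arc of $G$. Its image is a \emph{copy} of $F_T$.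

\begin{lemma}\label{lem:pack}
Let $k\ge3$ and $d_0,\eta\in(0,1)$. There is $\varepsilon_1=\varepsilon_1(k,d_0,\eta)>0$ such that for all $0<\varepsilon\le\varepsilon_1$ and $\zeta>0$ there is a function $\omega(m)\to0$, depending only on $k,d_0,\eta,\varepsilon,\zeta$, with the following property. Let $T$ be a type on $(a,b,c)$ that is not a star type, and suppose that for each class $\sigma$ required by $T$ the graph $G_\sigma$ is $(d_\sigma,\varepsilon)$-uniform with $d_\sigma\ge d_0$. Let $z\ge\zeta$ be such that $p_\sigma:=\kappa_T(\sigma)z/d_\sigma\le1$ for every assigned $\sigma$. Let $H_\sigma\subseteq G_\sigma$ contain each arc with probability $p_\sigma$, independently for all arcs of all assigned classes, and let $H=\bigcup_\sigma H_\sigma$. Then with probability at least $1-\omega(m)$ there is a family of copies of $F_T$ whose assigned arcs lie in $H$, such that no two copies share an assigned arc and all but at most $\eta|H|$ arcs of $H$ are assigned arcs of copies.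
\end{lemma}

\begin{proof}
Put $K=3(fd_0^{-f}+1)$. Choose $\gamma\le\eta$ and $D_0$ that are valid in Theorem~\ref{thm:cover} for this $K$, for each $R\in\{2k,3k,4k\}$ and for $\xi=\eta/(4R)$. Put $\varepsilon_1=\gamma^3d_0^{2f+1}/(640f^3)$. The constants in $O(\cdot)$ depend only on $k$. We take $m$ large, and ``with high probability'' means with failure probability tending to $0$, both in terms of $k,d_0,\eta,\varepsilon,\zeta$ only. We write $\kappa_\sigma=\kappa_T(\sigma)$ and $F=F_T$.

\emph{Step 1: most arcs of $G_\sigma$ lie in the expected number of embeddings.} Let $\Lambda=\prod d_\sigma^{f_\sigma}$ over all required classes, free ones included. Fix an assigned class $\sigma$; then $d_0^f\le\Lambda\le d_\sigma\le1$. For $x\in G_\sigma$ let $X_x$ be the number of embeddings that \emph{use} $x$, that is, send an arc of $F$ to $x$. We compare $X_x$ with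
\[
\bar X_\sigma=f_\sigma\Lambda m^{h-2}/d_\sigma\ge d_0^fm^{h-2}
\]
by computing two moments. By Lemma~\ref{lem:count} there are $(\Lambda\pm f\varepsilon)m^h$ label-respecting maps that send arcs to arcs, and $O(m^{h-1})$ of them are not injective. Each embedding uses $f_\sigma$ arcs of $G_\sigma$, so
\[
\sum_{x\in G_\sigma}X_x=f_\sigma(\Lambda\pm f\varepsilon)m^h+O(m^{h-1}).
\]
The sum $\sum_xX_x^2$ counts quadruples $(g_1,g_2,\varphi_1,\varphi_2)$, where $g_1,g_2$ are arcs of $F$ of class $\sigma$ and $\varphi_1,\varphi_2$ are embeddings with $\varphi_1(g_1)=\varphi_2(g_2)$. For fixed $g_1,g_2$, glue two disjoint copies of $F$ by identifying $g_1$ with $g_2$. The result is a simple graph with $2h-2$ vertices, fewer than $2f$ edges and density product $\Lambda^2/d_\sigma$. The pairs $(\varphi_1,\varphi_2)$ correspond to the maps of the glued graph counted by Lemma~\ref{lem:count} that are injective on each half, and $O(m^{2h-3})$ maps fail this. Hence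
\[
\sum_{x\in G_\sigma}X_x^2=f_\sigma^2(\Lambda^2/d_\sigma\pm2f\varepsilon)m^{2h-2}+O(m^{2h-3}).
\]
Since $|G_\sigma|\bar X_\sigma^2=f_\sigma^2(\Lambda^2/d_\sigma)m^{2h-2}$, the main terms cancel in $\sum X_x^2-2\bar X_\sigma\sum X_x+|G_\sigma|\bar X_\sigma^2$, and
\[
\sum_{x\in G_\sigma}(X_x-\bar X_\sigma)^2\le f_\sigma^2\big(2f\varepsilon+2f\varepsilon\Lambda/d_\sigma\big)m^{2h-2}+O(m^{2h-3})\le5f^3\varepsilon m^{2h-2}.
\]
Let $Z_\sigma$ be the set of $x\in G_\sigma$ with $|X_x-\bar X_\sigma|>\frac\gamma4\bar X_\sigma$. Then
\[
|Z_\sigma|\le\frac{5f^3\varepsilon m^{2h-2}}{(\gamma/4)^2d_0^{2f}m^{2h-4}}=80f^3\varepsilon\gamma^{-2}d_0^{-2f}m^2\le\frac{\gamma d_0}8m^2 .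
\]

\emph{Step 2: passing to $H$.} By Hoeffding's inequality with $s=m^2$ and $t=m^{3/2}$, with high probability $|H_\sigma|=\kappa_\sigma zm^2\pm m^{3/2}$ and $|Z_\sigma\cap H_\sigma|\le p_\sigma\gamma d_0m^2/8+m^{3/2}\le\frac\gamma8\kappa_\sigma zm^2+m^{3/2}$ for all assigned $\sigma$. Call the arcs of the sets $Z_\sigma\cap H_\sigma$ \emph{exceptional}, and let $N_0=|H|$. There are two or three assigned classes, so $N_0\ge\zeta m^2$ and the number of exceptional arcs is at most $\frac\gamma8(N_0+3m^{3/2})+3m^{3/2}\le\frac\gamma4N_0$.

For an assigned class $\sigma$ and $x\in G_\sigma$ let $X^H_x$ be the number of embeddings that use $x$ and have all their other assigned arcs in $H$. With $P=\prod p_\tau^{f_\tau}$ over the assigned classes $\tau$, we have $\mathbb EX^H_x=X_xP/p_\sigma$. Changing whether another arc $x'$ belongs to $H$ changes $X_x^H$ by at most the number of embeddings that use both $x$ and $x'$. There are at most $f^2$ choices for the two arcs of $F$ sent to $x$ and $x'$. So this number is at most $f^2m^{h-3}$ if $x'$ shares a vertex with $x$, which happens for at most $4m$ arcs $x'$, and at most $f^2m^{h-4}$ for the other arcs, of which there are at most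 $3m^2$. The squares add up to at most $4f^4m^{2h-5}+3f^4m^{2h-6}\le7f^4m^{2h-5}$. By McDiarmid's inequality a deviation of $m^{h-9/4}$ has probability at most $2\exp(-2m^{1/2}/(7f^4))$. A union bound over at most $3m^2$ arcs shows that with high probability $X^H_x=X_xP/p_\sigma\pm m^{h-9/4}$ for all assigned $\sigma$ and all $x\in G_\sigma$. Fix an outcome $H$ with all the properties found in this step.

\emph{Step 3: the hypergraph.} Let $\mathcal H$ have vertex set $H$, and let its edges be the sets of assigned arcs of the embeddings with all assigned arcs in $H$. It is $R$-uniform. Let $\Pi$ be the group of label-preserving permutations of $V(F)$ that map the set of assigned arcs onto itself; $|\Pi|\le h!$. Each edge of $\mathcal H$ arises from exactly $|\Pi|$ embeddings. Indeed, if $\varphi,\varphi'$ have the same set of assigned arcs, they have the same image because assigned arcs meet all vertices of $F$, and $\varphi^{-1}\circ\varphi'\in\Pi$. Conversely, for $\pi\in\Pi$ the map $\varphi\circ\pi$ is an embedding with the same assigned arcs: the free arcs, if any, join the hub to all vertices labeled $b$, and $\pi$ fixes the hub, which is alone in its label, and permutes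 the vertices labeled $b$. Hence $x\in H_\sigma$ has degree $X^H_x/|\Pi|$ in $\mathcal H$. By \eqref{eq:prop} and $p_\sigma d_\sigma=\kappa_\sigma z$,
\[
D_1:=\frac{\bar X_\sigma P}{p_\sigma|\Pi|}=\frac{f_\sigma\Lambda P\,m^{h-2}}{\kappa_\sigma z\,|\Pi|}=\frac{k\Lambda P\,m^{h-2}}{z\,|\Pi|}
\]
does not depend on $\sigma$. This is the key point: arcs of different classes have the same typical degree, as Theorem~\ref{thm:cover} requires. Since $\zeta\le z\le p_\sigma\le1$, we have $P\ge\zeta^f$ and $D_1\ge c_0m^{h-2}$ with $c_0=(d_0\zeta)^f/(2k+1)!$, so $m^{h-9/4}\le\frac\gamma4D_1$. It follows that arcs that are not exceptional have degree $(1\pm\frac\gamma2)D_1$. All degrees are at most $(fd_0^{-f}+1)D_1=\frac K3D_1$, because $X_x\le fm^{h-2}\le fd_0^{-f}\bar X_\sigma$. All codegrees are at most $f^2m^{h-3}$, as in Step 2.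

\emph{Step 4: thinning.} Theorem~\ref{thm:cover} asks for $N\ge D$, while $D_1$ has order $m^{h-2}$ and $N_0$ has order $m^2$. So we keep each edge of $\mathcal H$ independently with probability $q=m/D_1$, which is at most $1$ since $h\ge5$. The new degree of an arc that is not exceptional is binomial with mean $\mu=(1\pm\frac\gamma2)m$. Chernoff's bound with $\theta=\gamma/3$ shows that it is $(1\pm\gamma)m$ except with probability $2\exp(-\gamma^2m/54)$. The new degree of any arc has mean at most $Km/3$, so by \eqref{eq:tail} it reaches $Km$ with probability at most $(\mathrm e/3)^m$. The new codegree of two arcs has mean at most $f^2/c_0$, so by \eqref{eq:tail} it reaches $s=\lceil\sqrt m\,\rceil\le\gamma m$ with probability at most $(\mathrm ef^2/(c_0s))^s$. A union bound over at most $3m^2$ arcs and $9m^4$ pairs shows that some outcome has none of these deviations. Fix it and remove the arcs of degree $0$, which are exceptional because $\gamma<1$. There remain $N'\ge(1-\frac\gamma4)N_0\ge m$ arcs, of which at most $\frac\gamma4N_0\le\gamma N'$ are exceptional. Theorem~\ref{thm:cover} with $D=m$ gives a cover of these $N'$ arcs by at most $(1+\xi)N'/R$ edges.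

\emph{Step 5: from a cover to a packing.} Let $\operatorname{cov}(x)\ge1$ be the number of edges of the cover that contain $x$. Then $\sum_x\operatorname{cov}(x)\le(1+\xi)N'$, so $\sum_x(\operatorname{cov}(x)-1)\le\xi N'$. Since $\operatorname{cov}(x)\le2(\operatorname{cov}(x)-1)$ when $\operatorname{cov}(x)\ge2$, at most $2\xi N'$ edges of the cover contain an arc that is covered more than once. Deleting them leaves pairwise disjoint edges that miss at most $2\xi RN'+\frac\gamma4N_0\le\frac\eta2N_0+\frac\eta4N_0\le\eta N_0$ arcs of $H$. One embedding for each remaining edge gives the required family.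
\end{proof}

\section{Proof of Theorem~\ref{thm:main}(b)}\label{sec:proof}

We may assume $0<\delta<1$. Choose $k\ge3$ and $d_0,\eta\in(0,1)$, and then $0<\varepsilon\le\varepsilon_1(k,d_0,\eta)$, such that
\begin{equation}\label{eq:params}
5\varepsilon+d_0+\eta+\frac1k+10k\sqrt\varepsilon\le\frac{\delta^2}8 .
\end{equation}
In particular $\sqrt\varepsilon+\frac1k\le\delta/4$. Let $G$ be a digraph with $n$ vertices, where $n$ is large in terms of $\delta$.

\subsection{Clusters}

A bipartite graph between $X$ and $X'$ with density $d=e(X,X')/(|X||X'|)$ is \emph{$\varepsilon'$-regular} if $|e(S,S')-d|S||S'||\le\varepsilon'|S||S'|$ for all $S\subseteq X$, $S'\subseteq X'$ with $|S|\ge\varepsilon'|X|$ and $|S'|\ge\varepsilon'|X'|$. We use the directed regularity lemma of Alon and Shapira \cite{AlonShapira}: for all $\varepsilon'>0$ and $r_0$ there is $M$ such that every digraph with $n\ge M$ vertices has a partition of its vertex set into $r'$ parts, $r_0\le r'\le M$, whose sizes differ by at most $1$, such that for all but at most $\varepsilon'\binom{r'}2$ pairs of parts $X,X'$ the bipartite graph of arcs from $X$ to $X'$ and the bipartite graph of arcs from $X'$ to $X$ are both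 $\varepsilon'$-regular.

Apply this with $\varepsilon'=\varepsilon/3$ and $r_0=\lceil2/\varepsilon\rceil$. Let $m$ be the smallest size of a part, so that $n\le M(m+1)$. Proposition~\ref{prop:lp} needs an even number of clusters and Lemma~\ref{lem:pack} needs equal sizes. So we move one vertex from each part of size $m+1$ into an exceptional set $V_0$, and if $r'$ is odd we move one whole part into $V_0$. This leaves clusters $V_1,\dots,V_r$ of size $m$, with $r$ even, $1/\varepsilon\le r'-1\le r\le M$, $rm\le n$, and $|V_0|\le M+n/r'\le\varepsilon n$.

Consider a bipartite graph that was $\varepsilon'$-regular with density $d$ before this trimming, and let $S,S'$ be subsets of the two trimmed clusters. If both sets are large enough for the definition of regularity, then $|e(S,S')-d|S||S'||\le\varepsilon'm^2$. Otherwise both $e(S,S')$ and $d|S||S'|$ lie between $0$ and $|S||S'|\le\varepsilon'(m+1)m$. In both cases the difference is at most $\varepsilon'(m+1)^2$. For $S,S'$ the whole clusters this gives $|d'-d|m^2\le\varepsilon'(m+1)^2$, where $d'$ is the density after trimming. Hence $|e(S,S')-d'|S||S'||\le2\varepsilon'(m+1)^2\le\varepsilon m^2$ for $m\ge5$, and the trimmed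 graph is $(d',\varepsilon)$-uniform. Call a pair of clusters \emph{irregular} if it comes from one of the excluded pairs of parts. There are at most $\frac\varepsilon3\binom{r+1}2\le\varepsilon r^2$ irregular pairs.

Let $G_{ij}$ be the bipartite graph of arcs from $V_i$ to $V_j$. Let $d_{ij}$ be its density if $\{V_i,V_j\}$ is not irregular and this density is at least $d_0$, and let $d_{ij}=0$ otherwise. Then $d_{ij}+d_{ji}\le1$, and for each $\sigma$ in $\mathcal E=\{ij:d_{ij}>0\}$ the graph $G_\sigma$ is $(d_\sigma,\varepsilon)$-uniform with $d_\sigma\ge d_0$. Take weights $z_T$ from Proposition~\ref{prop:lp}.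

\subsection{Sharing the arcs among the types}

For $\sigma\in\mathcal E$ put $p_{T,\sigma}=\kappa_T(\sigma)z_T/d_\sigma$. Since the use of $\sigma$ is exact, $\sum_Tp_{T,\sigma}=1$. Let each arc of each $G_\sigma$, $\sigma\in\mathcal E$, choose a type independently, taking $T$ with probability $p_{T,\sigma}$, and let $H_{T,\sigma}$ be the set of arcs of $G_\sigma$ that choose $T$. These sets are pairwise disjoint, and for a fixed $T$ that is not a star type they have the distribution in Lemma~\ref{lem:pack} with $z=z_T$. There are at most $2r^2+5r^3\le7M^3$ types. Put $\zeta=\varepsilon/(28M^3)$. Call a type that is not a star type \emph{heavy} if $z_T\ge\zeta$ and \emph{light} otherwise. We claim that for large $n$ some outcome has the following three properties.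
\begin{itemize}
\item[(P1)] For every heavy type $T$ there is a family $\mathcal F_T$ of copies of $F_T$ as in Lemma~\ref{lem:pack}.
\item[(P2)] $\deg_{H_{T,\sigma}}(v)\le p_{T,\sigma}\deg_{G_\sigma}(v)+m^{2/3}$ for all $v$, $T$ and $\sigma$.
\item[(P3)] At most $2\varepsilon n^2$ arcs choose light types.
\end{itemize}
Property (P1) fails with probability at most $7M^3\omega(m)$. By Hoeffding's inequality, each of the at most $21M^3n$ nontrivial inequalities in (P2) fails with probability at most $2\exp(-2m^{1/3})$. Also by Hoeffding's inequality, $|H_{T,\sigma}|\le\kappa_T(\sigma)z_Tm^2+m^{3/2}$ fails with probability at most $2\exp(-2m)$; when these bounds hold, the light types receive at most $7M^3(4\zeta m^2+3m^{3/2})\le2\varepsilon n^2$ arcs, because $\sum_\sigma\kappa_T(\sigma)\le4$. The failure probabilities add up to less than $1$ for large $n$. Fix such an outcome. No arc is an assigned arc of two copies, of the same type or of different types.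

\subsection{Bad vertices and leftover arcs}

The number of bars that a vertex $v$ needs for a type $T$ is controlled by its degree in a set $H_{T,\sigma}$, hence by its degree in $G_\sigma$. Uniformity controls these degrees only on average, so we set aside the few vertices whose degrees are much too large. For $\sigma=ij\in\mathcal E$ and $v\in V_i\cup V_j$ let $\operatorname{exc}_\sigma(v)=\max(0,\deg_{G_\sigma}(v)-d_\sigma m)$, and let $\operatorname{exc}(v)$ be the sum of $\operatorname{exc}_\sigma(v)$ over the classes $\sigma=ij$ with $v\in V_i\cup V_j$. If $S$ is the set of $v\in V_i$ with $\deg_{G_\sigma}(v)>d_\sigma m$, then $\sum_{v\in V_i}\operatorname{exc}_\sigma(v)=e(S,V_j)-d_\sigma|S|m\le\varepsilon m^2$, and the same bound holds for $V_j$. Summing over at most $r^2$ classes gives $\sum_v\operatorname{exc}(v)\le2\varepsilon r^2m^2\le2\varepsilon n^2$. Call $v$ \emph{bad} if $\operatorname{exc}(v)>\sqrt\varepsilon\,n$. There are at most $2\sqrt\varepsilon\,n$ bad vertices.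

Delete from the families $\mathcal F_T$ all copies that contain a bad vertex. A vertex lies in fewer than $n$ copies, since each copy containing it has an assigned arc at it and these arcs are distinct. So at most $2\sqrt\varepsilon\,n^2$ copies are deleted. Let $L$ consist of the following arcs.
\begin{itemize}
\item Arcs with an end in $V_0$ (at most $\varepsilon n^2$), and arcs inside a cluster (at most $rm^2/2\le n^2/(2r)\le\varepsilon n^2$).
\item Arcs in irregular pairs (at most $\varepsilon r^2m^2\le\varepsilon n^2$), and arcs of graphs $G_{ij}$ of density less than $d_0$ (at most $d_0n^2$).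
\item Arcs that chose a light type (at most $2\varepsilon n^2$).
\item Arcs that chose a heavy type $T$ and are not assigned arcs of a copy in $\mathcal F_T$ before the deletion (at most $\eta n^2$).
\item For each remaining copy of a wheel or reversed wheel, the rim arc that its picture does not show (at most $n^2/k$, since each such copy has at least $3k$ assigned arcs of its own).
\item Assigned arcs of deleted copies (at most $4k\cdot2\sqrt\varepsilon\,n^2$), and arcs that chose a star type and have a bad end (at most $2\sqrt\varepsilon\,n^2$).
\end{itemize}
By \eqref{eq:params}, $|L|\le\delta^2n^2/8$, so by Lemma~\ref{lem:degen} the set $L$ has a charging in which every vertex is charged at most $\sqrt{2|L|}\le\delta n/2$.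

\subsection{The representation}

Draw each remaining copy by its picture from Section~\ref{sec:gadgets}. Charge each arc outside $L$ that chose a star type $\mathrm S(ij;q)$ to its end in $V_q$, and show these arcs together with $L$ by the stars of Lemma~\ref{lem:charge}. Only arcs of $G$ are shown, because the free arcs of copies are arcs of $G$. Every arc outside $L$ lies in some $G_\sigma$ with $\sigma\in\mathcal E$ and chose either a star type, or a heavy type, in which case it is shown by a remaining copy. So all arcs are shown, and it remains to count the bars of a vertex $v$.

\emph{Loaded bars.} These are the bars of $v$ as a leaf for an arc outside $L$, as a middle vertex of a fan, or as a rim vertex of a wheel or reversed wheel. Bad vertices and vertices of $V_0$ have none. Let $v\in V_i$ be not bad. A loaded bar of $v$ belongs to a type $T$ that loads $i$. For such $T$ let $\sigma=\sigma(T)$ be the class of $T$ if $T$ is a star type, the class $ab$ if $T=\mathrm F(a,b,c)$, and the class of the rim arcs otherwise. Each loaded bar of $v$ of type $T$ accounts for $\kappa_T(\sigma)$ arcs of $H_{T,\sigma}$ at $v$: the arc itself for a star type, one arc $ab_j$ for a fan,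 and two rim arcs for a wheel or reversed wheel. Different bars account for different arcs. By (P2) and $\deg_{G_\sigma}(v)\le d_\sigma m+\operatorname{exc}_\sigma(v)$, the number of loaded bars of $v$ of type $T$ is at most
\[
\frac{p_{T,\sigma}\big(d_\sigma m+\operatorname{exc}_\sigma(v)\big)+m^{2/3}}{\kappa_T(\sigma)}\le z_Tm+p_{T,\sigma}\operatorname{exc}_\sigma(v)+m^{2/3}.
\]
We sum over the types that load $i$. The first terms add up to at most $rm/4\le n/4$ by Proposition~\ref{prop:lp}. The second terms add up to at most $\operatorname{exc}(v)\le\sqrt\varepsilon\,n$, because $\sum_Tp_{T,\sigma}=1$ for each class $\sigma$. So $v$ has at most $\frac n4+\sqrt\varepsilon\,n+7M^3n^{2/3}$ loaded bars.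

\emph{Ends and hubs.} A copy in which $v$ is an end of a fan or a hub has at least $k$ assigned arcs at $v$, and these are not shared with other copies. So $v$ has at most $n/k$ such bars.

\emph{Remaining bars.} The vertex $v$ is the center of at most two stars and a leaf for at most $\delta n/2$ arcs of $L$.

In total every vertex has at most
\[
\frac n4+\Big(\sqrt\varepsilon+\frac1k\Big)n+\frac\delta2n+7M^3n^{2/3}+2\le\frac n4+\frac{3\delta}4n+7M^3n^{2/3}+2
\]
bars. The constants $k,d_0,\eta,\varepsilon,M,\zeta$ depend only on $\delta$. So there is $n_0$, depending only on $\delta$, such that for $n\ge n_0$ all the requirements that $n$ or $m$ be large are met and the last expression is less than $(\frac14+\delta)n$. This proves Theorem~\ref{thm:main}(b), and with it Theorem~\ref{thm:main}. \qed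

\begin{thebibliography}{9}

\bibitem{AlonShapira}
Alon and Shapira, \emph{Testing subgraphs in directed graphs}, J. Comput. System Sci. 69 (2004).

\bibitem{AlonSpencer}
Alon and Spencer, \emph{The Probabilistic Method}.

\bibitem{dvnum}
\emph{Visibility Number of Directed Graphs}, \texttt{https://www.macalester.edu/\textasciitilde{}abeverid/papers/dvnum.pdf}.

\end{thebibliography}
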